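\title{The Lyusternik--Shnirel'man category of $\mathrm{SO}(n)$ can exceed the cup-length}

\begin{abstract}
The mod $2$ cup-length of the rotation group $\mathrm{SO}(n)$ is given by an explicit formula, and for $n\le 10$ it equals the Lyusternik--Shnirel'man category. We show that the two numbers differ in general: $\operatorname{cat}(\mathrm{SO}(n))>\operatorname{cup}(\mathrm{SO}(n))$ whenever $2^k+9\le n\le 2^{k+1}$ with $k\ge 4$, and the difference is unbounded. For example, $\operatorname{cat}(\mathrm{SO}(25))\ge 69$, while the cup-length is $68$. The proof uses a secondary obstruction to sections of multiples of the nontrivial real line bundle on $\mathrm{SO}(n)$. It is computed with complex cobordism on a product of three projective spaces and detected by Milnor operations and Dickson invariants.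
\end{abstract}

\section{Introduction}\label{sec:intro}

Cohomology is singular cohomology with coefficients in $\mathbb F_2=\mathbb Z_2$, unless another theory is named. Let $X$ be a compact path-connected space. A subset of $X$ is \emph{contractible in $X$} if its inclusion into $X$ is null-homotopic. The \emph{Lyusternik--Shnirel'man category} $\operatorname{cat}(X)$ is the least $k\ge0$ such that $X$ is covered by $k+1$ open sets, each contractible in $X$; it counts how many homotopically invisible pieces are needed to build $X$. The \emph{cup-length} $\operatorname{cup}(X)$ is the largest $c$ for which some product of $c$ classes in $\widetilde H^*(X)$ is nonzero. The two are related by the Elsholz inequality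
\begin{equation}\label{eq:elsholz}
\operatorname{cat}(X)\ge\operatorname{cup}(X).
\end{equation}
We recall its proof, since ours refines it. Let $B_0,\dots,B_k$ be a cover as above and let $u_0,\dots,u_k$ be classes of positive degree. Each $u_i$ restricts to zero on $B_i$, so it lifts to $H^*(X,B_i)$. The product of the lifts lies in $H^*(X,B_0\cup\dots\cup B_k)=H^*(X,X)=0$, and it maps to $u_0\cdots u_k$.

For a nonnegative integer $N=\sum_i n_i2^i$ with $n_i\in\{0,1\}$ put $N'=\sum_{i\ge1}i\,n_i2^{i-1}$, and let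
\[
L(n)=n-1+(n-1)'.
\]
The cup-length of the rotation group is $\operatorname{cup}(\mathrm{SO}(n))=L(n)$ for all $n\ge1$; we recover this in Lemma~\ref{lem:top}. Hence $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)$. For $\mathrm{SO}(2)=S^1$ and $\mathrm{SO}(3)=\mathbb{RP}^3$ one has $L(2)=1$ and $L(3)=3$; these are the dimensions, and the category of a connected complex never exceeds its dimension, so equality holds. For larger $n$ the dimension $n(n-1)/2$ is far above $L(n)$ (for instance $L(2^k+1)=2^k+k2^{k-1}$), but equality is nevertheless known for all $n\le10$. This suggests the following question, posed in \cite{cuplength}.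
\begin{quote}
\emph{Is $\operatorname{cat}(\mathrm{SO}(n))=n-1+(n-1)'$ for every $n\ge1$?}
\end{quote}
The answer is no.

\begin{theorem}\label{thm:A}
Let $q=2^k\ge8$ and $2q+9\le n\le4q$. Then $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+1$.
\end{theorem}

So equality fails for $n=25,\dots,32$, for $n=41,\dots,64$, and so on. In the first case $L(25)=24+(4\cdot8+3\cdot4)=68$ and $\operatorname{cat}(\mathrm{SO}(25))\ge69$. The gap grows with $n$.

\begin{theorem}\label{thm:B}
Let $q=2^k\ge16$.
\begin{itemize}
\item[(a)] If $2q+9\le n\le3q$, then $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+\lfloor q/3\rfloor-4$.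
\item[(b)] If $3q+1\le n\le4q$, then $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+\max(1,\lfloor q/5\rfloor-2)$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:uniform}
If $n\ge41$ is not of the form $2^k+i$ with $1\le i\le8$, then $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+\max\bigl(1,\frac n{20}-3\bigr)$. In particular $\operatorname{cat}(\mathrm{SO}(n))-\operatorname{cup}(\mathrm{SO}(n))$ is unbounded.
\end{corollary}

Whether equality holds for $11\le n\le24$ and for $n=2^k+i$ with $k\ge5$, $1\le i\le8$, is not decided here; Remark~\ref{rem:p} shows where the argument stops for these $n$.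

\subsection*{The method}
Let $X=\mathrm{SO}(n)$, $d=\dim X$, and let $\lambda$ be the nontrivial real line bundle on $X$, with $w_1(\lambda)=a_1$. On the union $A$ of $r$ open sets that are contractible in $X$, the bundle $r\lambda=\lambda\oplus\dots\oplus\lambda$ has a nowhere zero section. The proof of \eqref{eq:elsholz} uses only one consequence of this, the vanishing on $A$ of the Euler class $a_1^r$. That information is void once $a_1^r=0$ on $X$, which for $2q<n\le4q$ happens at $r=4q$. The bundle $r\lambda$, however, can fail to have a section for much larger $r$. For even $r$ it is a complex bundle, and its complex cobordism Euler class $c_1^{MU}(\lambda\otimes\mathbb C)^{r/2}$ can be nonzero. From this we extract mod $2$ classes $\eta_0,\dots,\eta_3$ on $X$, of degrees between $r$ and $r+14$, which are of the form $\eta_j=Q_j\zeta_A$ on $A$ for a single class $\zeta_A$ (the $Q_j$ are the Milnor operations), but are not of this form on $X$. The failure is witnessed by classes $M_j$ of complementary degrees with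
\[
\sum_jQ_jM_j=0,\qquad \sum_j\int_XM_j\eta_j=1 .
\]

The gain comes from counting factors. The obstruction $(\eta_j)$ uses up $r$ sets of the cover, as a product of $r$ classes would. But a nonzero monomial of degree about $r$ has far fewer than $r$ factors, because $a_1$ can be used only $4q-1$ times and all other generators have degree at least $3$. So the complementary classes $M_j$ are products of far more than $L(n)-r$ factors. For $n=25$ we take $r=52$. A nonzero monomial of degree at most $66$ contains $a_1$ at most $31$ times, so it has at most $\lfloor31+35/3\rfloor=42$ factors, and the $M_j$ are sums of products of at least $68-42=26$ factors. A cover by $69$ sets leaves only $69-52=17$ sets beyond the first $52$, and the $M_j$ vanish on their union $B$. Then $M_j\zeta_A$ makes sense on all of $X=A\cup B$, and integration by parts gives $\sum_j\int_XM_j\eta_j=0$, provided that the relation $\sum_jQ_jM_j=0$ holds not only in $H^*(X)$ but for suitable lifts in $H^*(X,B)$. This proviso is the main technical point.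

Section~\ref{sec:coh} recalls the cohomology of $\mathrm{SO}(n)$. The obstruction is defined in Section~\ref{sec:obs} and computed on products of projective spaces in Section~\ref{sec:proj}, first by hand on $\mathbb{RP}^{12}\times\mathbb{RP}^{12}$. Section~\ref{sec:lift} constructs the lifts, Section~\ref{sec:crit} reduces the theorems to inequalities about monomials, and Section~\ref{sec:cases} verifies them. We have not tried to optimize the constants.

\section{The cohomology of $\mathrm{SO}(n)$}\label{sec:coh}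

\subsection*{Milnor operations}
The Milnor operations are $Q_0=Sq^1$ and $Q_j=Sq^{2^j}Q_{j-1}+Q_{j-1}Sq^{2^j}$, of degree $2^{j+1}-1$. They are stable, so they commute with coboundary maps. They are primitive in the Steenrod algebra $\mathcal A$, so by the Cartan formula they are derivations for all products, including the relative cup products $H^*(X,A)\otimes H^*(X,B)\to H^*(X,A\cup B)$ for open $A,B$. On the generator $\alpha\in H^1(\mathbb{RP}^\infty)$, induction gives $Q_j\alpha=Sq^{2^j}\alpha^{2^j}=\alpha^{2^{j+1}}$, since $Sq^{2^j}\alpha=0$ for $j\ge1$. Hence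
\begin{equation}\label{eq:QRP}
Q_j\alpha^i=i\,\alpha^{i+2^{j+1}-1}.
\end{equation}

\subsection*{The ring structure}
Let $a_i\in H^i(\mathrm{SO})$ be the cohomology suspension of $w_{i+1}\in H^{i+1}(B\mathrm{SO})$. The suspension commutes with Steenrod operations and kills decomposable classes, and by the Wu formula $Sq^kw_{i+1}\equiv\binom ikw_{i+k+1}$ modulo decomposables. Therefore $Sq^ka_i=\binom ika_{i+k}$. Two consequences follow. First, $a_i^2=Sq^ia_i=a_{2i}$. Second, $\mathcal A$ acts on the $a_i$ by the same formula as on the $\alpha^i$, so $Q_ja_i=i\,a_{i+2^{j+1}-1}$ by \eqref{eq:QRP}. By Borel's theorem the products of distinct elements among $a_1,\dots,a_{n-1}$ form a basis of $H^*(\mathrm{SO}(n))$, on which $a_i=0$ for $i\ge n$, and the products of distinct $a_i$, $i\ge1$, form a basis of $H^*(\mathrm{SO})$.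

Put $x_l=a_l$ for odd $l$; then $a_{l2^b}=x_l^{2^b}$. Expanding exponents in base $2$ turns a monomial in the $x_l$ into a product of distinct $a_i$, and conversely. Hence
\begin{equation}\label{eq:P}
P:=H^*(\mathrm{SO})=\mathbb F_2[x_1,x_3,x_5,\dots],\qquad Q_jx_i=a_{i-1+2^{j+1}}\quad(i\text{ odd}).
\end{equation}

Fix $n$ and write $X=\mathrm{SO}(n)$, $d=\dim X$, $H=H^*(X)$, $L=L(n)$. For odd $l$ let the \emph{height} $h_l$ be the least power of $2$ with $l\,h_l\ge n$; so $h_l=1$ for $l\ge n$. Then $x_l^{h_l}=0$ in $H$, and Borel's basis of $H$ consists of the \emph{basis monomials} $y=\prod_lx_l^{y_l}$ with $0\le y_l<h_l$. Thus a monomial of $P$ maps either to a basis element of $H$ or to zero. The \emph{weight} $\operatorname{wt}(\xi)$ of a monomial $\xi\in P$ is its number of letters $x_l$, counted with multiplicity. Let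
\[
T=\prod_{l\text{ odd}}x_l^{h_l-1}=a_1a_2\cdots a_{n-1},
\]
the generator of $H^d(X)$, and let $\int_X\colon H^d(X)\to\mathbb F_2$ be the isomorphism. For $n=25$ the heights are $h_1=32$, $h_3=16$, $h_5=8$, $h_7=h_9=h_{11}=4$, $h_{13}=\dots=h_{23}=2$, and $\operatorname{wt}(T)=31+15+7+3\cdot3+6=68$.

\begin{lemma}\label{lem:top}
\begin{itemize}
\item[(a)] $\operatorname{wt}(T)=\operatorname{cup}(X)=L(n)$, and $L(n)$ is increasing in $n$.
\item[(b)] For basis monomials $y,y'$ of equal degree, $\int_X(T/y)\,y'=\delta_{y,y'}$.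
\item[(c)] Every Steenrod operation of positive degree with values in $H^d(X)$ is zero. In particular $\int_XQ_j(u)\,v=\int_Xu\,Q_j(v)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The factor $a_k$ of $T$ has weight $2^{v}$, where $2^v$ is the largest power of $2$ dividing $k$. So $\operatorname{wt}(T)$ is increasing in $n$. Write $2^v=1+\sum_{i=1}^v2^{i-1}$ and sum over $1\le k\le n-1$; with $n-1=\sum_kn_k2^k$ this gives
\[
\operatorname{wt}(T)=(n-1)+\sum_{i\ge1}2^{i-1}\Bigl\lfloor\frac{n-1}{2^i}\Bigr\rfloor=(n-1)+\sum_{i\ge1}\sum_{k\ge i}n_k2^{k-1}=(n-1)+\sum_kk\,n_k2^{k-1}=L .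
\]
The class $T$ is a nonzero product of $L$ factors. A product of $L+1$ classes of positive degree is a sum of monomials of weight greater than $L=\sum_l(h_l-1)$; each contains some $x_l^{h_l}$ and vanishes.

(b) If $y'\ne y$, then $y'_l>y_l$ for some $l$, because the degrees agree; so $x_l^{h_l}$ divides $(T/y)y'$.

(c) The Wu classes $v_i$ of the closed manifold $X$ satisfy $Sq^iu=v_iu$ for $u\in H^{d-i}(X)$, and $Sq(1+v_1+\cdots)$ is the total Stiefel--Whitney class. A Lie group is parallelizable, so $v_i=0$ for $i>0$. Every operation of positive degree is a sum of compositions that end with some $Sq^i$, $i>0$. For the last claim apply this to $Q_j(uv)$.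
\end{proof}

\section{An obstruction behind the Euler class}\label{sec:obs}

Let $Y$ be a finite CW complex and $V$ a complex vector bundle over $Y$ of real rank $r$, with disk bundle $D(V)$, sphere bundle $\pi\colon S(V)\to Y$ and Thom class $U\in H^r(D(V),S(V))$. Assume that the mod $2$ Euler class of $V$ is zero. In the exact sequence
\[
H^{i-1}(Y)\xrightarrow{\ \pi^*\ }H^{i-1}(S(V))\xrightarrow{\ \delta\ }H^i(D(V),S(V))\longrightarrow H^i(Y)
\]
the third group is $U\cdot H^{i-r}(Y)$ and the last map sends $Uc$ to $c$ times the Euler class, so it is zero. Hence $\pi^*$ is injective, $\delta$ is onto, and there is a class $\zeta\in H^{r-1}(S(V))$ with $\delta\zeta=U$, unique up to $\pi^*H^{r-1}(Y)$. As a module over $H^*(Y)$, the cohomology of $S(V)$ looks like that of a trivial bundle; the Steenrod action on $\zeta$ can still be twisted, and this is what we measure.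

Here the complex structure enters. The class $U$ is pulled back from the Thom space of the universal bundle over $BU(r/2)$, whose cohomology is concentrated in even degrees. So $Q_jU=0$ and $\delta Q_j\zeta=0$. There are therefore unique classes
\begin{equation}\label{eq:eta}
\eta_j\in H^{r_j}(Y),\qquad Q_j\zeta=\pi^*\eta_j,\qquad\text{where } r_j=r+2^{j+1}-2 .
\end{equation}
Replacing $\zeta$ by $\zeta+\pi^*u$ replaces $\eta_j$ by $\eta_j+Q_ju$, with the same $u$ for all $j$. The construction is natural: for $f\colon Y'\to Y$, the pullback of $\zeta$ to $S(f^*V)$ is an admissible choice for $f^*V$ and yields the classes $f^*\eta_j$.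

\begin{lemma}\label{lem:section}
If $V$ has a nowhere zero section $\mathbf v$ over a subspace $A\subset Y$, there is $\zeta_A\in H^{r-1}(A)$ with $Q_j\zeta_A=\eta_j|_A$ for all $j$.
\end{lemma}

\begin{proof}
The map $\mathbf v/|\mathbf v|\colon A\to S(V)$ composed with $\pi$ is the inclusion. Pull \eqref{eq:eta} back along it.
\end{proof}

So the sequence $(\eta_j)$, modulo the sequences $(Q_ju)$, obstructs a nowhere zero section. To compute it we use complex cobordism, and recall what is needed. The spectrum $MU$ is a commutative ring spectrum; $MU^*$ and $H^*(MU)$ are concentrated in even degrees. The bundle $V$ has a Thom class $U^{MU}\in\widetilde{MU}{}^r(\mathrm{Th}(V))$, where $\mathrm{Th}(V)=D(V)/S(V)$, and an Euler class $e^{MU}(V)=j^*U^{MU}$, where $j\colon Y_+\to\mathrm{Th}(V)$ is the zero section. Euler classes are multiplicative under direct sums, and vanish if there is a nowhere zero section, since $j$ is then null-homotopic. For a line bundle the Euler class is $c_1^{MU}$, and the first Chern class of a tensor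 product is given by the formal group law, a power series $x+y+\cdots$ with coefficients in $MU^*$. The Thom class $\tau\in H^0(MU)$ is a ring map $\tau\colon MU\to H\mathbb F_2$ carrying $MU$-Thom and Euler classes to mod $2$ ones.

\begin{lemma}\label{lem:MU}
Suppose that $e^{MU}(V)=2\theta$ with $\theta\in MU^r(Y)$, and put $\bar\theta=\tau(\theta)\in H^r(Y)$. Then the mod $2$ Euler class of $V$ is zero, and for every choice of $\zeta$ there is $u\in H^{r-1}(Y)$ with
\[
\eta_0=\bar\theta+Q_0u,\qquad \eta_j=Q_ju\quad(j\ge1).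
\]
\end{lemma}

The formula for $\eta_0$ is the expected one: a Bockstein divides the Euler class by $2$. What $MU$ adds is a $\zeta$ for which all higher $\eta_j$ vanish at the same time.

\begin{proof}
The mod $2$ Euler class is $\tau(2\theta)=0$. Since two choices of $\zeta$ differ by some $\pi^*u$, it suffices to find one $\zeta'$ with $\delta\zeta'=U$, $Q_0\zeta'=\pi^*\bar\theta$ and $Q_j\zeta'=0$ for $j\ge1$.

Let $S/2$ be the mod $2$ Moore spectrum, the cofiber of $2$ on the sphere spectrum, and $MU/2=MU\wedge S/2$. In the diagram of spectra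
\[
\begin{array}{ccccccc}
Y_+&\xrightarrow{\ j\ }&\mathrm{Th}(V)&\xrightarrow{\ \partial\ }&\Sigma S(V)_+&\xrightarrow{\ -\Sigma\pi\ }&\Sigma Y_+\\[3pt]
\big\downarrow{\scriptstyle\theta}&&\big\downarrow{\scriptstyle U^{MU}}&&\big\downarrow{\scriptstyle\Omega}&&\big\downarrow{\scriptstyle\Sigma\theta}\\[3pt]
\Sigma^rMU&\xrightarrow{\ 2\ }&\Sigma^rMU&\xrightarrow{\ \rho\ }&\Sigma^rMU/2&\xrightarrow{\ \beta\ }&\Sigma^{r+1}MU
\end{array}
\]
both rows are cofiber sequences and the left square commutes because $j^*U^{MU}=2\theta$. So there is a map $\Omega$ completing it to a map of cofiber sequences, that is, a class $\Omega\in(MU/2)^{r-1}(S(V))$ with $\partial^*\Omega=\rho U^{MU}$ and $\beta\Omega=\pm\pi^*\theta$.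

We push $\Omega$ to ordinary cohomology. The cohomology of $S/2$ has a basis $\iota_0,\iota_1$ in degrees $0,1$ with $Sq^1\iota_0=\iota_1$; the class $\iota_0$ restricts to the generator on the bottom cell, and $\iota_1$ is pulled back from the top cell. By the K\"unneth theorem $H^*(MU/2)=H^*(MU)\otimes H^*(S/2)$. Let $\varkappa=\tau\otimes\iota_0\in H^0(MU/2)$. Then $\varkappa\rho=\tau$ and $\tau\otimes\iota_1=(\Sigma\tau)\beta$. We have $Q_j\tau=0$ for all $j$, since $H^*(MU)$ vanishes in odd degrees, and $Q_j\iota_0=0$ for $j\ge1$ by degree. Hence $Q_0\varkappa=(\Sigma\tau)\beta$ and $Q_j\varkappa=0$ for $j\ge1$.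

Put $\zeta'=\varkappa\Omega\in H^{r-1}(S(V))$. The map $\partial^*$ is the coboundary $\delta$, so $\delta\zeta'=\varkappa\rho U^{MU}=\tau U^{MU}=U$. Further $Q_0\zeta'=\tau(\pi^*\theta)=\pi^*\bar\theta$ and $Q_j\zeta'=(Q_j\varkappa)\Omega=0$ for $j\ge1$.
\end{proof}

Taking $\theta=0$ shows that a nonzero obstruction $(\eta_j)$ forces $e^{MU}(V)\ne0$.

\section{Products of projective spaces}\label{sec:proj}

\subsection*{Test maps}
We do not compute $e^{MU}$ on $\mathrm{SO}(n)$ itself but on a simpler space mapping to it. Let $2m+1\le n$, $n\ge3$, and let $\mathrm{r}_\ell$ be the reflection of $\mathbb R^{2m+1}$ that reverses the line $\ell$ and fixes $\ell^\perp$. Fix a base point $\ell_0\in\mathbb{RP}^{2m}$ and define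
\[
F\colon W_c=(\mathbb{RP}^{2m})^c\to\mathrm{SO}(2m+1)\subset\mathrm{SO}(n),\qquad F(\ell_1,\dots,\ell_c)=\prod_{i=1}^c\mathrm{r}_{\ell_i}\mathrm{r}_{\ell_0}.
\]
Let $\alpha_i\in H^1(W_c)$ be the generator from the $i$-th factor, $t_i=\alpha_i^2$, and $\lambda_i$ the line bundle with $w_1(\lambda_i)=\alpha_i$. If $\ell$ turns through the angle $\pi$ in a plane containing $\ell_0$, then $\mathrm{r}_\ell\mathrm{r}_{\ell_0}$ runs once through the rotations of that plane, a loop that generates $\pi_1(\mathrm{SO}(n))$. So $F^*a_1$ is nonzero on each axis, $F^*a_1=\alpha_1+\dots+\alpha_c$, and $F^*\lambda\cong\lambda_1\otimes\dots\otimes\lambda_c$, real line bundles being classified by $w_1$. Put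
\[
e_i=c_1^{MU}(\lambda_i\otimes\mathbb C),\qquad e=c_1^{MU}(F^*\lambda\otimes\mathbb C)\qquad\text{in }MU^2(W_c).
\]
As a real bundle $\lambda_i\otimes\mathbb C=2\lambda_i$, so $\tau(e_i)=t_i$ and $\tau(e)=(\sum_i\alpha_i)^2=\sum_it_i$.

\begin{lemma}\label{lem:euler}
Let $q$ be a power of $2$, $m\le2q-1$ and $c\in\{2,3\}$. Then $e^{cq}\equiv2\,e_1^q\cdots e_c^q$ modulo $4MU^*(W_c)$.
\end{lemma}

\begin{proof}
The bundle $(m+1)(\lambda_i\otimes\mathbb C)$ is pulled back from $\mathbb{RP}^{2m}$ and has real rank $2m+2>2m$, so it has a nowhere zero section. Hence $e_i^{m+1}=0$, and $e_i^{2q}=0$ because $m+1\le2q$. Since $F^*\lambda\otimes\mathbb C$ is the complex tensor product of the $\lambda_i\otimes\mathbb C$, the formal group law gives a finite sum $e=\sum_I\phi_I\,e_1^{I_1}\cdots e_c^{I_c}$ with $\phi_I\in MU^*$, no constant term, and coefficient $1$ at each $e_i$. All these elements have even degree and commute. As $q$ is a power of $2$, raising to the $q$-th power is additive modulo $2$, and terms with some $I_i\ge2$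 have $q$-th power zero. So
\[
e^q=R_0+2R_1,\qquad R_0=\sum_{\emptyset\ne S\subset\{1,\dots,c\}}\phi_S^q\,e_S^q,\qquad e_S=\prod_{i\in S}e_i .
\]
Now $e_S^qe_{S'}^q=0$ if $S\cap S'\ne\emptyset$. In $R_0^2$ only ordered pairs of disjoint sets survive, and they come in twos, so $R_0^2\in2MU^*(W_c)$. In $R_0^c$ only the $c!$ orderings of the $c$ singletons survive, so $R_0^c=c!\,e_1^q\cdots e_c^q$, and $c!\equiv2\pmod4$. Finally $e^{2q}=R_0^2+4(R_0R_1+R_1^2)$ and $e^{3q}=R_0^3+6R_0^2R_1+12R_0R_1^2+8R_1^3$, where $6R_0^2\in12MU^*(W_c)$.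
\end{proof}

The cases $c=2,3$ are exactly those with $c!\equiv2\pmod4$. The case $c=2$ shows the mechanism by hand.

\begin{example}\label{ex:RP12}
Let $c=2$, $q=4$, $m=6$, and let $V=8(\lambda_1\otimes\lambda_2\otimes\mathbb C)$ over $\mathbb{RP}^{12}\times\mathbb{RP}^{12}$, of real rank $16$. Its mod $2$ Euler class is $\alpha_1^{16}+\alpha_2^{16}=0$. \emph{Yet $V$ has no nowhere zero section.} By Lemma~\ref{lem:euler}, $e^{MU}(V)=e^8=2\theta$ with $\bar\theta=t_1^4t_2^4$. If there were a section, Lemmas \ref{lem:section} and \ref{lem:MU} would give $u\in H^{15}$ with $Q_0u=t_1^4t_2^4$ and $Q_1u=Q_2u=0$. The first equation alone is solvable, by $u=\alpha_1^7t_2^4$. In general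
\[
u=\sum_{i=2}^6\bigl(\mu_i\,\alpha_1^{2i-1}t_2^{8-i}+\nu_i\,t_1^i\alpha_2^{15-2i}\bigr),
\]
and by \eqref{eq:QRP} the operation $Q_j$ sends the two monomials to $t_1^{i+2^j-1}t_2^{8-i}$ and $t_1^it_2^{8-i+2^j-1}$. Read off six coefficients:
\[
\begin{array}{c|cc|ccc|c}
&Q_0u&Q_0u&Q_1u&Q_1u&Q_1u&Q_2u\\ \hline
\text{monomial}&t_1^3t_2^5&t_1^4t_2^4&t_1^3t_2^6&t_1^4t_2^5&t_1^5t_2^4&t_1^5t_2^6\\
\text{coefficient}&\mu_3+\nu_3&\mu_4+\nu_4&\mu_2+\nu_3&\mu_3+\nu_4&\mu_4+\nu_5&\mu_2+\nu_5
\end{array}
\]
Each unknown occurs twice, so the six coefficients add up to $0$ for every $u$. The equations require them to be $0,1,0,0,0,0$, a contradiction.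

Pulling back along $F$, the bundle $16\lambda$ on $\mathrm{SO}(13)$ has no nowhere zero section, although $h_1=16$ and $a_1^{16}=0$ there. To see the pattern in the table, record $t_1^{J_1}t_2^{J_2}$ as $z_1^{6-J_1}z_2^{6-J_2}$. The monomials used for $Q_0,Q_1,Q_2$ become
\[
z_1\cdot z_1z_2(z_1+z_2),\qquad z_1\cdot(z_1^2+z_1z_2+z_2^2),\qquad z_1\cdot1,
\]
and the second factors are the Dickson invariants in two variables; see \eqref{eq:Pi2}.
\end{example}

For the category of $\mathrm{SO}(n)$ with $2q<n\le 4q$ the class $e^{2q}$ on two factors brings nothing: it has $r=4q$, and the basis monomial $x_1^{4q-1}x_3$ of degree $r_1=r+2$ has weight $r$, so the count in the introduction shows no gain. Three factors give $r\ge6q$.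

\subsection*{Standing assumptions}
From now on
\begin{equation}\label{eq:standing}
q=2^k\ge8,\qquad2q+9\le n\le4q,\qquad m=\Bigl\lfloor\frac{n-1}2\Bigr\rfloor,\qquad p=m-q,\qquad W=W_3 .
\end{equation}
Then $h_1=4q$; the bound $n\le4q$ gives $m\le2q-1$, and $n\ge2q+9$ gives $p\ge4$. Let $s\ge0$ be an integer, to be chosen later, and put
\[
r=6q+2s,\qquad V=\tfrac r2(\lambda\otimes\mathbb C)\cong r\lambda\quad\text{over }X,\qquad\bar\theta=t_1^qt_2^qt_3^q(t_1+t_2+t_3)^s\in H^r(W).
\]
The Euler class $a_1^r$ of $V$ vanishes as $r\ge4q$. Fix $\zeta$ and $\eta_j\in H^{r_j}(X)$ as in \eqref{eq:eta}.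

\begin{corollary}\label{cor:pullback}
There is $u\in H^{r-1}(W)$ with $F^*\eta_0=\bar\theta+Q_0u$ and $F^*\eta_j=Q_ju$ for $j\ge1$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:euler}, $e^{MU}(F^*V)=e^{3q+s}=2\theta$ with $\theta=(e_1^qe_2^qe_3^q+2R)e^s$ for some $R$, and $\tau(\theta)=\bar\theta$. Apply Lemma~\ref{lem:MU} to $F^*V$ and the pullback of $\zeta$.
\end{proof}

\subsection*{Detecting functionals}
We want linear functionals $\Gamma_j$ on $H^{r_j}(W)$ with $\sum_j\Gamma_jQ_j=0$ and $\Gamma_0(\bar\theta)=1$. As in Example~\ref{ex:RP12}, encode $\Gamma_j$ by a polynomial $f_j\in\mathbb F_2[z_1,z_2,z_3]$, pairing $t^J$ with $z_1^{m-J_1}z_2^{m-J_2}z_3^{m-J_3}$. On a monomial $\alpha_i^{-1}t^J$, passing from $Q_0$ to $Q_j$ multiplies the result by $t_i^{2^j-1}$, which is dual to multiplying $f_j$ by $z_i^{2^j-1}$. So we need $\sum_jz_i^{2^j-1}f_j=0$ for $i=1,2,3$. These are three homogeneous linear equations, which is why we use four operations $Q_0,\dots,Q_3$; a solution is given by an additive polynomial vanishing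 at $z_1,z_2,z_3$.

Put $\Pi_1(Z)=Z^2+z_1Z$. It is additive, so $(Z+z_2)(Z+z_2+z_1)=\Pi_1(Z)+\Pi_1(z_2)$, and the product of $Z+v$ over the span of $z_1,z_2$ is
\begin{equation}\label{eq:Pi2}
\Pi_2(Z)=\Pi_1(Z)^2+\Pi_1(z_2)\Pi_1(Z)=Z^4+(z_1^2+z_1z_2+z_2^2)Z^2+z_1z_2(z_1+z_2)Z .
\end{equation}
This is again additive, so the product of $Z+v$ over the span of $z_1,z_2,z_3$ is
\[
\Pi_2(Z)\Pi_2(Z+z_3)=\Pi_2(Z)^2+\Pi_2(z_3)\Pi_2(Z)=Z^8+c_2Z^4+c_1Z^2+c_0Z
\]
with $c_j$ homogeneous of degree $8-2^j$. Put $c_3=1$. Setting $Z=z_i$ and dividing by $z_i$,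
\begin{equation}\label{eq:dickson}
\sum_{j=0}^3c_j\,z_i^{2^j-1}=0\qquad(i=1,2,3).
\end{equation}
We need $c_0=\Pi_2(z_3)\,z_1z_2(z_1+z_2)$ explicitly. The three terms of $\Pi_2(z_3)$ contribute $z_3^4(z_1^2z_2+z_1z_2^2)$, $z_3^2z_1z_2(z_1^3+z_2^3)$ and $z_3z_1^2z_2^2(z_1^2+z_2^2)$. Hence
\begin{equation}\label{eq:c0}
c_0=\sum z_1^{k_1}z_2^{k_2}z_3^{k_3},\qquad(k_1,k_2,k_3)\text{ over the six permutations of }(1,2,4).
\end{equation}

Let $g\in\mathbb F_2[z_1,z_2,z_3]$ be homogeneous of degree $3p-s-7$. Then $gc_j$ has degree $3p-s+1-2^j=3m-r_j/2$, as the pairing requires. Write $[z^D]f$ for the coefficient of $z_1^{D_1}z_2^{D_2}z_3^{D_3}$ in $f$ (zero if some $D_i<0$), and $\mathbf m=(m,m,m)$. For $0\le j\le3$ define $\Gamma_j\colon H^{r_j}(W)\to\mathbb F_2$ on the monomial basis by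
\[
\Gamma_j(t^J)=[z^{\mathbf m-J}](gc_j),\qquad\Gamma_j(\alpha^K)=0\ \text{ if some $K_i$ is odd.}
\]
The first formula also holds if some $J_i>m$, both sides being $0$. Call a triple $(s_1,s_2,s_3)$ of nonnegative integers with sum $s$ \emph{admissible} if $s!/(s_1!\,s_2!\,s_3!)$ is odd, that is, if $t_1^{s_1}t_2^{s_2}t_3^{s_3}$ occurs in the polynomial $(t_1+t_2+t_3)^s$ over $\mathbb F_2$.

\begin{lemma}\label{lem:Gamma}
\begin{itemize}
\item[(a)] $\sum_{j=0}^3\Gamma_j(Q_ju)=0$ for all $u\in H^{r-1}(W)$.
\item[(b)] $\Gamma_0(\bar\theta)=\sum[z_1^{p-s_1}z_2^{p-s_2}z_3^{p-s_3}](gc_0)$, summed over admissible triples. If $g=z_1^{g_1}z_2^{g_2}z_3^{g_3}$, this is the parity of the number of permutations $(k_1,k_2,k_3)$ of $(1,2,4)$ for which $(p-g_1-k_1,\,p-g_2-k_2,\,p-g_3-k_3)$ is admissible.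
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u=\alpha^K$ with $0\le K_i\le2m$. The degree $r-1$ is odd, so one or three of the $K_i$ are odd. If all three are odd, each monomial of $Q_ju$ has two odd exponents, and $\Gamma_j$ kills it. Suppose only $K_i$ is odd, and write $u=\alpha_i^{-1}t^J$; all entries of $J$ are at most $m$. By \eqref{eq:QRP}, $Q_ju=t_i^{2^j-1}t^J$, so $\Gamma_j(Q_ju)=[z^{\mathbf m-J}]\bigl(z_i^{2^j-1}gc_j\bigr)$. The sum over $j$ is $0$ by \eqref{eq:dickson}.

(b) Expand $\bar\theta=\sum t_1^{q+s_1}t_2^{q+s_2}t_3^{q+s_3}$ over admissible triples and use $m-q=p$. The second statement follows from \eqref{eq:c0}.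
\end{proof}

\begin{remark}\label{rem:p}
Every monomial of $gc_0$ is divisible by some $z_i^4$. So if $p\le3$, then $\Gamma_0(\bar\theta)=0$ for all $g$ and $s$. For $2q<n\le4q$, the inequality $p\ge4$ means $n\ge2q+9$, and it is incompatible with $p\le q-1$ when $q\le4$. This is why the method says nothing for $n\le24$ and for $n=2^k+i$, $1\le i\le8$.
\end{remark}

\section{Lifting monomials to relative cohomology}\label{sec:lift}

In the proof of \eqref{eq:elsholz} any lifts to $H^*(X,B_i)$ will do. We need lifts that commute with the $Q_j$ and preserve a linear relation, and arbitrary lifts are ambiguous up to coboundaries. A chosen contraction removes the ambiguity.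

Let $B_0,\dots,B_\kappa\subset X$ be nonempty open sets, contractible in $X$, and $B=\bigcup_iB_i$. Let $C_i=X\cup CB_i$ be the mapping cone of the inclusion. A contraction of $B_i$ in $X$ extends $\mathrm{id}_X$ to a map $C_i\to X$. Since the cone $CB_i$ is contractible and $C_i$ is path-connected, $H^{>0}(C_i,CB_i)\cong H^{>0}(C_i)$. Excising the upper half of the cone and collapsing the remaining cylinder gives $H^*(C_i,CB_i)\cong H^*(X,B_i)$. The composite
\[
\sigma_i\colon H^{>0}(X)\to H^{>0}(C_i)\cong H^{>0}(C_i,CB_i)\cong H^{>0}(X,B_i)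
\]
is built from induced maps and their inverses, so it is multiplicative and $\mathcal A$-linear, and it lifts the identity of $H^{>0}(X)$. The product of two classes in $H^*(X,B_i)$ is unchanged if one of them is replaced by its image in $H^*(X)$; hence $\sigma_i(u)\cdot v=\sigma_i(u)\sigma_i(v)=\sigma_i(uv)$ for $u,v\in H^{>0}(X)$. For $u_0,\dots,u_\kappa\in H^{>0}(X)$ put
\[
\Phi(u_0,\dots,u_\kappa)=\sigma_0(u_0)\cdots\sigma_\kappa(u_\kappa)\in H^*(X,B).
\]
This is multilinear and maps to $u_0\cdots u_\kappa$ in $H^*(X)$. We call the $\kappa+1$ arguments \emph{slots}. From the properties of $\sigma_i$, for $v\in H^{>0}(X)$,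
\begin{align}
\Phi(\dots,u_iv,\dots,u_{i'},\dots)&=\Phi(\dots,u_i,\dots,u_{i'}v,\dots),\label{eq:move}\\
Q_j\Phi(u_0,\dots,u_\kappa)&=\sum_i\Phi(\dots,Q_ju_i,\dots).\label{eq:QPhi}
\end{align}

Let $P_{\ge\kappa+2}\subset P$ be the span of the monomials of weight at least $\kappa+2$. By \eqref{eq:P}, $Q_j$ replaces one letter by a positive power of a generator, so it preserves $P_{\ge\kappa+2}$.

\begin{lemma}\label{lem:Psi}
There is a linear map $\Psi\colon P_{\ge\kappa+2}\to H^*(X,B)$ lifting $P\to H^*(X)$ such that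
\begin{itemize}
\item[(a)] $\Psi Q_j=Q_j\Psi$ for all $j$;
\item[(b)] $\Psi(\xi)=0$ if the monomial $\xi$ is divisible by $x_l^{h_l}$ and $\operatorname{wt}(\xi)-h_l\ge\kappa+1$.
\end{itemize}
\end{lemma}

\begin{proof}
Distribute the letters of a monomial $\xi$ among the slots, leaving no slot empty, and let $\Psi(\xi)$ be $\Phi$ of the images in $H$ of the slot products. By \eqref{eq:move} the value does not change if a letter is moved out of a slot with at least two letters into another slot. We show that any two distributions are connected by such moves.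

Two letters $x,x'$ in different slots $i,i'$ can be interchanged. If one of these slots, say $i$, holds another letter, move $x$ to $i'$ and then $x'$ to $i$. If both hold a single letter, a third slot $i''$ holds at least two, because there are more letters than slots. Move a letter $x''$ from $i''$ to $i$, then $x$ to $i'$, then $x'$ to $i$, then $x''$ back to $i''$. So distributions with the same number of letters in each slot are connected. If these numbers differ for two distributions, some slot of the first has more letters than in the second, hence at least two, and some slot has fewer; moving a letter from the one to the other decreases the discrepancy. Thus $\Psi$ is well defined.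

(a) Fix a distribution of $\xi$. By \eqref{eq:QPhi} and the derivation property within each slot, $Q_j\Psi(\xi)$ is the sum, over the letters $x_i$ of $\xi$, of $\Phi$ evaluated with $x_i$ replaced by $Q_jx_i$ in its slot. Each term is a distribution of the corresponding monomial of $Q_j\xi$.

(b) Set $x_l^{h_l}$ aside, put one of the remaining letters in each slot, and put everything else, including $x_l^{h_l}$, in slot $0$. The product in slot $0$ is zero in $H$.
\end{proof}

The spare letter is needed: for a monomial of weight $\kappa+1$ every slot holds one letter and no move is possible. Note also that $\Psi$ is defined on $P$, not on $H$. The relation $x_l^{h_l}=0$ can be used only when all $h_l$ letters fit into one slot while the other slots stay filled. This is the origin of condition (ii) below.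

\section{A criterion in terms of monomials}\label{sec:crit}

\begin{proposition}\label{prop:crit}
Assume \eqref{eq:standing}. Let $s\ge0$, $r=6q+2s$, and let $g$ be homogeneous of degree $3p-s-7$ with $\Gamma_0(\bar\theta)=1$. Let $E\ge0$ be an integer with $L+E\ge r$. Suppose that for all $0\le j\le3$ and all basis monomials $y$ of degree $r_j=r+2^{j+1}-2$:
\begin{itemize}
\item[(i)] $\operatorname{wt}(y)\le r-E-2$;
\item[(ii)] $\operatorname{wt}(y)\le r-E-2+2^b-h_l$ for all odd $l$ and $b\ge1$ with $2^{j+1}\le l2^b<n$ and $2^b\ge y_l+1$.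
\end{itemize}
Then $\operatorname{cat}(\mathrm{SO}(n))\ge L+E+1$.
\end{proposition}

Since $2^b\ge y_l+1$, condition (ii) for a given $l$ follows from the simpler condition
\begin{itemize}
\item[(ii$'$)] $\operatorname{wt}(y)-y_l\le r-E-1-h_l$.
\end{itemize}

\begin{proof}
Suppose $\operatorname{cat}(X)\le L+E$. Cover $X$ by $L+E+1$ nonempty open sets contractible in $X$, repeating some if necessary, and name them $G_1,\dots,G_r,B_0,\dots,B_\kappa$ with $\kappa=L+E-r\ge0$. Let $B=\bigcup_iB_i$.

\emph{Step 1: the obstruction dies on the first $r$ sets.} Take a partition of unity subordinate to the cover, and let $\chi_i$ be the function supported in $G_i$. The bundle $\lambda|_{G_i}$ is trivial; multiply a nowhere zero section of it by $\chi_i$ and extend by zero. These $r$ sections of $\lambda$ form a section $\mathbf v$ of $r\lambda\cong V$. The set $A=\{\mathbf v\ne0\}=\bigcup_i\{\chi_i>0\}$ is open, and $A\cup B=X$, since outside $B$ the $\chi_i$ add up to $1$. By Lemma~\ref{lem:section} there is $\zeta_A\in H^{r-1}(A)$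 with $Q_j\zeta_A=\eta_j|_A$.

\emph{Step 2: the dual classes.} For $0\le j\le3$ put
\[
M_j=\sum_y\Gamma_j(F^*y)\,T/y\in P,
\]
summed over the basis monomials $y$ of degree $r_j$. By Lemma~\ref{lem:top}(b), $\int_XM_jv=\Gamma_j(F^*v)$ for $v\in H^{r_j}(X)$. Each $Q_jM_j$ has degree $d-r_j+2^{j+1}-1=d-r+1$. For $v\in H^{r-1}(X)$, Lemmas \ref{lem:top}(c) and \ref{lem:Gamma}(a) give
\[
\int_X\Bigl(\sum_jQ_jM_j\Bigr)v=\sum_j\int_XM_j\,Q_jv=\sum_j\Gamma_j(Q_jF^*v)=0,
\]
so $\sum_jQ_jM_j$ maps to $0$ in $H$ by Poincar\'e duality. On the other hand, Corollary~\ref{cor:pullback} and Lemma~\ref{lem:Gamma}(a) give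
\begin{equation}\label{eq:one}
\sum_j\int_XM_j\eta_j=\sum_j\Gamma_j(F^*\eta_j)=\Gamma_0(\bar\theta)+\sum_j\Gamma_j(Q_ju)=1 .
\end{equation}

\emph{Step 3: lifting the relation.} By (i), each monomial $T/y$ of $M_j$ has weight $L-\operatorname{wt}(y)\ge L-r+E+2=\kappa+2$. So $\widetilde M_j=\Psi(M_j)\in H^*(X,B)$ is defined. We claim that $\sum_jQ_j\widetilde M_j=0$; by Lemma~\ref{lem:Psi}(a) this class is $\Psi(\sum_jQ_jM_j)$.

In $P$, the element $Q_j(T/y)$ is a sum of monomials
\[
\xi=(T/y)\,x_i^{-1}x_l^{2^b},\qquad i,l\text{ odd},\qquad l2^b=i-1+2^{j+1},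
\]
of weight $L-\operatorname{wt}(y)-1+2^b$. The number $l2^b$ is even and at least $2^{j+1}$; so $b\ge1$. Only the exponent of $x_l$ in $\xi$ can reach its height. Write $\sum_jQ_jM_j=\Xi+\Xi'$, where $\Xi$ collects the basis monomials and $\Xi'$ those $\xi$ that are divisible by $x_l^{h_l}$. Both $\Xi'$ and the total map to $0$ in $H$, and basis monomials are independent in $H$, so $\Xi=0$ in $P$. It remains to see that $\Psi$ kills each monomial $\xi$ of $\Xi'$, and by Lemma~\ref{lem:Psi}(b) it suffices that $\operatorname{wt}(\xi)-h_l\ge\kappa+1$.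
\begin{itemize}
\item If $l2^b\ge n$, then $2^b\ge h_l$, and $\operatorname{wt}(\xi)-h_l\ge L-\operatorname{wt}(y)-1\ge\kappa+1$ by (i).
\item If $l2^b<n$, the exponent of $x_l$ in $\xi$ is at most $h_l-1-y_l+2^b$ and at least $h_l$, so $2^b\ge y_l+1$. Then (ii) applies, and $\operatorname{wt}(\xi)-h_l=L-\operatorname{wt}(y)-1+2^b-h_l\ge L-r+E+1=\kappa+1$.
\end{itemize}

\emph{Step 4: integration by parts.} Since $A,B$ are open and cover $X$, restriction $\epsilon\colon H^*(X,B)\to H^*(A,A\cap B)$ is an isomorphism. It commutes with the $Q_j$, and $\epsilon(av)=\epsilon(a)\,v|_A$ for $a\in H^*(X,B)$, $v\in H^*(X)$. Define $\omega_j\in H^*(X,B)$ by $\epsilon(\omega_j)=\epsilon(\widetilde M_j)\,\zeta_A$. By Steps 1 and 3,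
\[
\epsilon\Bigl(\sum_jQ_j\omega_j\Bigr)=\epsilon\Bigl(\sum_jQ_j\widetilde M_j\Bigr)\zeta_A+\sum_j\epsilon(\widetilde M_j)\,\eta_j|_A=\epsilon\Bigl(\sum_j\widetilde M_j\eta_j\Bigr),
\]
so $\sum_jQ_j\omega_j=\sum_j\widetilde M_j\eta_j$ in $H^d(X,B)$. Map this to $H^d(X)$. The left side becomes a sum of values of the $Q_j$ in the top degree, which is $0$ by Lemma~\ref{lem:top}(c). The right side becomes $\sum_jM_j\eta_j$. This contradicts \eqref{eq:one}.
\end{proof}

\section{Choice of parameters and proofs of the theorems}\label{sec:cases}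

Let $y$ be a basis monomial of degree $r_j$ and weight $w$. Every letter other than $x_1$ has degree at least $3$, and every letter other than $x_1,x_3$ has degree at least $5$. Hence $r_j\ge y_1+3(w-y_1)$ and
\begin{equation}\label{eq:fine}
r_j\ge y_1+3y_3+5(w-y_1-y_3),\qquad\text{that is,}\qquad5w\le r_j+4y_1+2y_3 .
\end{equation}
Subtracting $5y_1$ or $5y_3$ from the latter gives $5(w-y_1)\le r_j+2y_3$ and $5(w-y_3)\le r_j+4y_1$. With $r_j\le r+14$, $y_1\le4q-1$ and $y_3\le h_3-1$ we obtain
\begin{equation}\label{eq:bounds}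
w\le\frac{r+8q+12}3,\qquad w-y_1\le\frac{r+2h_3+12}5,\qquad w-y_3\le\frac{r+16q+10}5 .
\end{equation}

These bounds grow more slowly in $r$ than the right sides of (i) and (ii$'$), so a large $s$ helps; but $g$ must have nonnegative exponents and $\Gamma_0(\bar\theta)=1$, which limits $s$ in terms of $p$. The choice is governed by $h_3$. For $n\le3q$ we have $h_3\le q$, and $s=0$ suffices. For $n>3q$ we have $h_3=2q$, and (ii$'$) for $l=3$ compares $(r+16q)/5$ with $r-2q$, up to constants. These agree at $r=13q/2$, where (ii$'$) just fails and we use (ii) itself; at $r=27q/4$ there is a margin of $q/5$. We apply Proposition~\ref{prop:crit} in three cases, with $\gamma=q/8$: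
\[
\begin{array}{c|c|c|c|c|c|c}
&q&n&s&r&E&g\\ \hline
\text{I}&\ge16&2q+9\le n\le3q&0&6q&\lfloor q/3\rfloor-5&z_1^{p-1}z_2^{p-2}z_3^{p-4}\\
\text{II}&\ge8&3q+1\le n\le4q&q/4&13q/2&0&z_1^{p-s-1}z_2^{p-2}z_3^{p-4}\\
\text{III}&\ge16&3q+1\le n\le4q&3\gamma&27q/4&\lfloor q/5\rfloor-3&z_1^{p-2\gamma-2}z_2^{p-\gamma-1}z_3^{p-4}
\end{array}
\]
In each case \eqref{eq:standing} holds (note $3q+1\ge2q+9$), $E\ge0$, and $\deg g=3p-s-7$. Also $L+E\ge r$: if $q=2^k\ge16$, then $L\ge L(2q+1)=2q+(k+1)q\ge7q>r$ by Lemma~\ref{lem:top}(a); if $q=8$, then $L\ge L(25)=68>52=r$. In Cases II and III, $n-1\ge3q$ gives $m\ge3q/2$ and $p\ge q/2$; and $h_3=2q$ since $3q<n\le6q$, while $h_l\le q$ for $l\ge5$ since $5q\ge n$.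

\subsection*{Case I}
The exponents of $g$ are nonnegative as $p\ge4$. The only admissible triple is $(0,0,0)$, and $(1-k_1,2-k_2,4-k_3)=(0,0,0)$ for exactly one permutation, so $\Gamma_0(\bar\theta)=1$ by Lemma~\ref{lem:Gamma}(b). Since $3q\ge n$, $h_l\le q$ for $l\ge3$. We use \eqref{eq:bounds} and $E\le\frac q3-5$.
\begin{itemize}
\item (i): $w\le\frac{14q}3+4\le6q-E-2$, as $E\le\frac q3-5\le\frac{4q}3-6$.
\item (ii$'$), $l=1$: $w-y_1\le\frac{8q+12}5\le2q-1-E$, as $E\le\frac q3-5\le\frac{2q-17}5$.
\item (ii$'$), $l\ge3$: $w-y_l\le w\le\frac{14q}3+4\le5q-1-E\le r-E-1-h_l$, as $E\le\frac q3-5$.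
\end{itemize}
Hence $\operatorname{cat}(X)\ge L+\lfloor q/3\rfloor-4$.

\subsection*{Case II}
The exponents of $g$ are nonnegative as $p\ge q/2\ge4$ and $q/2\ge s+1$. Since $s\ge2$ is a power of $2$, $(t_1+t_2+t_3)^s=t_1^s+t_2^s+t_3^s$, and the admissible triples are the permutations of $(s,0,0)$. The triples to test are $(s+1-k_1,\,2-k_2,\,4-k_3)$. The middle entry lies in $\{1,0,-2\}$ and must be $0$ or $s$, so $k_2=2$. Then $(1,2,4)$ gives $(s,0,0)$, which is admissible, and $(4,2,1)$ gives $(s-3,0,3)$, which is not, as $s\ne3$. So $\Gamma_0(\bar\theta)=1$. (For $n=25$: $m=12$, $p=4$, $s=2$, $r=52$, $g=z_1z_2^2$.)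
\begin{itemize}
\item (i): $w\le\frac{29q}6+4\le\frac{13q}2-2$, as $6\le\frac{5q}3$.
\item (ii$'$), $l\ge5$: $w-y_l\le\frac{29q}6+4\le\frac{11q}2-1\le r-1-h_l$, as $5\le\frac{2q}3$ for $q\ge8$.
\item (ii$'$), $l=1$: we need $w-y_1\le\frac{5q}2-1$, and we have $w-y_1\le\frac{21q}{10}+\frac{12}5$. For $q\ge16$ this suffices because $\frac{17}5\le\frac{2q}5$. For $q=8$ the bound is $19.2$, so the integer $w-y_1$ is at most $19=\frac{5q}2-1$.
\item (ii), $l=3$: now $y_3\le2^b-1$ and $2^{j+1}\le3\cdot2^b$, so $r_j\le\frac{13q}2-2+3\cdot2^b$. By \eqref{eq:fine},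
\[
5w\le\Bigl(\tfrac{13q}2-2+3\cdot2^b\Bigr)+(16q-4)+(2^{b+1}-2)=\tfrac{45q}2-8+5\cdot2^b .
\]
So $w\le\frac{9q}2-\frac85+2^b$, and since $w$ and $\frac{9q}2$ are integers, $w\le\frac{9q}2-2+2^b=r-2+2^b-h_3$.
\end{itemize}
Hence $\operatorname{cat}(X)\ge L+1$.

\subsection*{Case III}
Here $\gamma\ge2$ is a power of $2$ and $p\ge4\gamma$, so the exponents of $g$ are nonnegative. Since $(t_1+t_2+t_3)^{3\gamma}=(\sum_it_i^{2\gamma})(\sum_it_i^\gamma)$ and the nine products are distinct, the admissible triples are the permutations of $(3\gamma,0,0)$ and of $(2\gamma,\gamma,0)$. The triples to test are $(2\gamma+2-k_1,\,\gamma+1-k_2,\,4-k_3)$, and all entries must be nonnegative multiples of $\gamma$. If $\gamma\ge4$, the last entry lies in $\{3,2,0\}$, so $k_3=4$; then $(1,2,4)$ has first entry $2\gamma+1$, and $(2,1,4)$ gives the admissible triple $(2\gamma,\gamma,0)$. If $\gamma=2$, the middle entry lies in $\{2,1,-1\}$, so $k_2=1$; then $(2,1,4)$ gives the admissible triple $(4,2,0)$, and $(4,1,2)$ gives $(2,2,2)$, which is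 not admissible. So $\Gamma_0(\bar\theta)=1$. We use $E\le\frac q5-3$.
\begin{itemize}
\item (i): $w\le\frac{59q}{12}+4\le\frac{27q}4-E-2$, as $E\le\frac q5-3\le\frac{11q}6-6$.
\item (ii$'$), $l=1$: $w-y_1\le\frac{43q}{20}+\frac{12}5\le\frac{11q}4-1-E$, as $E\le\frac q5-3\le\frac{3q-17}5$.
\item (ii$'$), $l=3$: $w-y_3\le\frac{91q}{20}+2\le\frac{19q}4-1-E$, as $E\le\frac q5-3$.
\item (ii$'$), $l\ge5$: $w-y_l\le\frac{59q}{12}+4\le\frac{23q}4-1-E\le r-E-1-h_l$, as $E\le\frac q5-3\le\frac{5q}6-5$.
\end{itemize}
Hence $\operatorname{cat}(X)\ge L+\lfloor q/5\rfloor-2$.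

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:B}]
Theorem~\ref{thm:B}(a) is Case I, and Theorem~\ref{thm:B}(b) combines Cases II and III. For Theorem~\ref{thm:A}: if $q=8$, the range $[2q+9,4q]=[25,32]$ is the range of Case II. If $q\ge16$, it is the union of the ranges of Cases I and II, and $\lfloor q/3\rfloor-4\ge1$.
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:uniform}]
Choose the power of two $q$ with $2q<n\le4q$. Since $n\ge41$, $q\ge16$, and since $n$ is not of the excluded form, $n\ge2q+9$. Theorem~\ref{thm:A} gives the bound $L(n)+1$. If $3q<n\le4q$, then $\lfloor q/5\rfloor-2\ge\frac q5-3\ge\frac n{20}-3$. If $n\le3q$, then $\lfloor q/3\rfloor-4\ge\frac q3-5\ge\frac n9-5\ge\frac n{20}-3$, the last step because $\frac{11n}{180}\ge2$ for $n\ge41$. Now apply Theorem~\ref{thm:B}, and recall that $\operatorname{cup}(\mathrm{SO}(n))=L(n)$.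
\end{proof}

\begin{thebibliography}{1}

\bibitem{cuplength}
\emph{An explicit formula for the cup-length of the rotation group},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.bbms/1506477684}.

\end{thebibliography}
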